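# A group with decidable submonoid membership and undecidable knapsack

## Commuting elements: knapsack inside submonoid membership

Throughout, $G$ is a finitely generated group with a fixed finite generating set $\Sigma$, and elements of $G$ are given to algorithms as words over $\Sigma\cup\Sigma^{-1}$. Decidability of the problems below does not depend on $\Sigma$.

**Definition (submonoid membership, $\mathsf{SMM}(G)$).** Given $g,g_1,\dots,g_k\in G$, decide whether $g$ lies in the submonoid $\{g_1,\dots,g_k\}^*$, that is, whether $g$ is a product of some finite length (possibly empty) of elements of $\{g_1,\dots,g_k\}$, in any order and with repetitions.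

**Definition (knapsack, $\mathsf{KS}(G)$).** Given $g,g_1,\dots,g_k\in G$, decide whether there are integers $n_1,\dots,n_k\ge 0$ with $g=g_1^{n_1}g_2^{n_2}\cdots g_k^{n_k}$, that is, whether $g\in g_1^*g_2^*\cdots g_k^*$. For fixed $k\ge1$, write $\mathsf{KS}_k(G)$ for the restriction to exactly $k$ elements $g_1,\dots,g_k$.

In one case knapsack is no harder than submonoid membership.

**Proposition 1.** If $g_1,\dots,g_k$ commute pairwise, then $g_1^*\cdots g_k^*=\{g_1,\dots,g_k\}^*$. So if $\mathsf{SMM}(G)$ is decidable, then $\mathsf{KS}(G)$ is decidable on instances with pairwise commuting $g_1,\dots,g_k$. In particular $\mathsf{KS}_1(G)$ is decidable.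

*Proof.* The inclusion $\subseteq$ always holds. Conversely, given a product of the $g_i$ in some order, move all factors $g_1$ to the front, then all factors $g_2$, and so on. This does not change the product, and the result has the form $g_1^{n_1}\cdots g_k^{n_k}$. For $k=1$ there is nothing to commute. $\square$

What changes when two of the elements do not commute? The set $g_1^*g_2^*$ need no longer be closed under multiplication. In the free group on $a,b$ the element $ba$ lies in $\{a,b\}^*$ but not in $a^*b^*$, because $ba$ and $a^mb^n$ are reduced words and never coincide. So an algorithm for $\mathsf{SMM}$ answers a different question from the one asked. Can the difference matter so much that $\mathsf{SMM}(G)$ is decidable while $\mathsf{KS}(G)$ is not? This is the problem for today; it is posed in "Membership problems in infinite groups", https://www.eti.uni-siegen.de/ti/veroeffentlichungen/24-cie.pdf.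

## The theorem and its two bounds

We recall some words from computability. A set is *recursively enumerable* (r.e., or $\Sigma^0_1$) if an algorithm can list it. A set $X$ is *many-one reducible* to $Y$, written $X\le_m Y$, if there is a computable map $h$ with $x\in X\iff h(x)\in Y$. An r.e. set is *$\Sigma^0_1$-complete (many-one)* if every r.e. set reduces to it. Such a set, for example the halting set, is not recursive.

**Theorem.** Let $p$ be an odd prime. There is a 2-generated group $G=\langle x,t\rangle$ of the form (nilpotent group of class $\le 2$ and exponent $p$) $\rtimes\,\mathbb Z$, hence solvable of derived length $\le 3$, such that: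

(i) $\mathsf{SMM}(G)$ is decidable.

(ii) $\mathsf{KS}(G)$ is undecidable. In fact $\mathsf{KS}_2(G)$ is $\Sigma^0_1$-complete (many-one), already for instances $g=g_1^{n_1}g_2^{n_2}$ with $g=t^{-1}$ and $g_1=t$ fixed.

(iii) There are fixed $y_1,y_2,y_3,y_4\in G$ such that, given $g$, it is undecidable (indeed $\Sigma^0_1$-complete) whether $g\in y_1^*y_2^*y_3^*y_4^*$.

So the answer to the question is yes.

Part (ii) is sharp in two respects. First, $k=2$ is optimal, since $\mathsf{KS}_1$ is decidable by Proposition 1. Padding with $g_i=1$ reduces $\mathsf{KS}_2$ to $\mathsf{KS}_k$ for $k\ge2$, so $\mathsf{KS}_k(G)$ is undecidable exactly for $k\ge 2$. Second, the complexity is maximal: if $\mathsf{SMM}$ is decidable then so is the word problem (ask whether $g\in\emptyset^*$), and then $\mathsf{KS}$ is r.e., because we can try all exponent tuples. No claim is made that the number $4$ in (iii) is optimal.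

## Two opposite conjugates of $t$ detect periods

Let $R=\mathbb F_p[T,T^{-1}]$ be the ring of Laurent polynomials. Let $A$ be an $R$-module and form $A\rtimes\langle t\rangle$, where $t$ has infinite order and $tat^{-1}=Ta$ for $a\in A$. For $c\in A$ consider the instance
$$t^{-1}=t^{\,n}\,(c\,t^{-1}c^{-1})^{m},\qquad n,m\ge 0. \tag{1}$$
The right side is $t^n c\,t^{-m}c^{-1}$. Comparing exponents of $t$ gives $-1=n-m$, so $m=n+1$. Multiplying by $t$ on the left turns (1) into $t^{n+1}c\,t^{-(n+1)}c^{-1}=1$, which in $A$ says $T^{n+1}c=c$. So
$$(1)\text{ is solvable}\iff T^{j}c=c\text{ for some }j\ge1. \tag{2}$$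
Call such a $c$ *periodic*. For $A=R/(1-T^3)$ and $c=1$, a solution is $n=2$, $m=3$. For $A=R$ and $c=1$ there is none.

The corresponding submonoid question is trivial when $A$ is the group above: its elements satisfy $c^p=1$, and we will see in Step 2 of the decidability proof that a submonoid containing elements with positive and with negative $t$-exponent is then a group. So $\{t,\,ct^{-1}c^{-1}\}^*$ contains $t^{-1}$ whatever $c$ is. The order of the factors carries all the information in (1).

This suggests a plan: find $A$ in which periodicity is undecidable but membership in submodules is decidable. A sensible first attempt is a finitely generated group $A\rtimes\langle t\rangle$. It fails, for the following reason.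

*Finite generation.* If $A\rtimes\langle t\rangle$ is generated by $a_1t^{l_1},\dots,a_rt^{l_r}$, it is also generated by $a_1,\dots,a_r,t$. These generate $A_0\rtimes\langle t\rangle$ with $A_0=\sum Ra_i$. So $A=A_0$ is a finitely generated $R$-module.

*Bounded periods.* $R$ is a principal ideal domain, so the torsion submodule of a finitely generated $A$ is a finite sum of modules $R/(\delta)$ with $\delta\ne0$, and is a finite set. Multiplication by $T$ permutes it, so there is a single $N\ge1$ with $T^Na=a$ for all torsion elements $a$. A periodic element is torsion, being killed by $1-T^j\neq 0$. Hence $c$ is periodic iff $T^Nc=c$, and with a decidable word problem this is one test.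

So the module must be infinitely generated, with unbounded periods, while the group is finitely generated. We first find the module and then the group around it.

## Factorial periods in an infinitely generated module

Some conventions. The *width* of a nonzero Laurent polynomial is its maximal exponent minus its minimal exponent; $T^{-1}+T^2$ has width $3$. The width of $0$ is $0$. Widths of nonzero elements add under multiplication, and the units of $R$ are the elements $\alpha T^i$ with $\alpha\in\mathbb F_p\setminus\{0\}$.

For $d\ge1$ let $R_d=\mathbb F_p[T^d,T^{-d}]\subseteq R$, a Laurent polynomial ring in $y=T^d$. Then $R$ is free over $R_d$ with basis $1,T,\dots,T^{d-1}$; for example $1+T^3=1\cdot 1+T^2\cdot T$ for $d=2$. The ring $R_d$ is Euclidean with respect to width: multiplying by powers of $y$ reduces division to polynomial division by a polynomial with nonzero constant term, whose degree is its width. Division is computable, so linear algebra over $R_d$, including the Smith normal form of a matrix, is computable.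

Fix an infinite, non-recursive, many-one complete r.e. set $K\subseteq\mathbb N$ and a computable bijection $\kappa:\{1,2,\dots\}\to K$. Put $s(k)=\kappa^{-1}(k)$ for $k\in K$, the stage at which $k$ is listed. We want a module with one generator $e_k$ for each $k\in\mathbb N$, periodic exactly when $k\in K$:
$$C=\bigoplus_{k\in\mathbb N}Re_k,\qquad Re_k\cong R/(1-T^{n_k})\ (k\in K),\qquad Re_k\cong R\ (k\notin K), \tag{3}$$
with periods $n_k\ge1$ to be chosen. Since $1-T^{n}$ is not a unit for $n\ge1$, all $e_k\ne0$. Elements of $C$ are given by *names* $\sum_{k<m}f_ke_k$ with $f_k\in R$. Different names can denote the same element: if $0\in K$, then $e_0$ and $T^{n_0}e_0$ are equal.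

How should $n_k$ be chosen? Equality of names only requires that $n_k$ be large when $s(k)$ is large. Indeed $fe_k=0$ holds iff $f=0$, or $k\in K$ and $(1-T^{n_k})\mid f$. For $f\ne0$ the second option needs $n_k\le\mathrm{width}(f)$. If $n_k\to\infty$ computably in $s(k)$, only finitely many stages have to be inspected.

Size alone is not enough. Suppose $n_k=2s(k)+1$, and ask whether $e_k\in R(1+T)e_k$. If $k\notin K$, the answer is no, because $R/(1+T)\cong\mathbb F_p\neq0$. If $k\in K$, then $1-T^{n_k}$ takes the value $1-(-1)=2\ne0$ at $T=-1$. So it is coprime to $1+T$, and the answer is yes. With odd periods this very simple membership question therefore decides $K$. The trouble is that a late relation $1-T^{n_k}$ was visible in the finite quotient $R/(1+T)$.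

The cure is to make late periods divisible by everything small. From now on
$$n_k=s(k)!.$$
If $k$ is listed after stage $B$, then $(B+1)!\mid n_k$, so $1-T^{(B+1)!}$ divides $1-T^{n_k}$. The late relation then vanishes in every sufficiently small finite quotient, and it is too wide to be seen in a free one.

**Lemma 1.** Given $d\ge1$ and names $w,w_1,\dots,w_l$, it is decidable whether $w\in R_dw_1+\dots+R_dw_l$ in $C$. In particular (case $l=0$), equality of names is decidable.

*Proof.* **Lifting to a free module.** Let all names involve only $e_0,\dots,e_{m-1}$. Let $F=\bigoplus_{k<m}R\varepsilon_k$ and $\pi:F\to C$, $\varepsilon_k\mapsto e_k$. Let $\tilde w,\tilde w_i$ be the obvious lifts, and let $U=\sum_iR_d\tilde w_i$. Then $\ker\pi=\bigoplus_{k\in K,\,k<m}(1-T^{n_k})R\varepsilon_k$, and we must decide whether $\tilde w\in U+\ker\pi$. The module $F$ is free over $R_d$ of rank $dm$. The obstacle is that we do not know which $k<m$ lie in $K$.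

**Truncating the relations at stage $B$.** For $B\ge0$ let
$$K_B=\{k<m: k=\kappa(s)\text{ for some }s\le B\},\qquad U_B=U+\sum_{k\in K_B}(1-T^{n_k})R\varepsilon_k .$$
Both are computable from $B$: the $R_d$-module $U_B$ is generated by the $\tilde w_i$ and the elements $(1-T^{n_k})T^a\varepsilon_k$ with $k\in K_B$, $0\le a<d$.

**A bound read off from the quotient.** For a finitely generated $R_d$-submodule $U'\subseteq F$ given by generators, compute by Smith normal form an isomorphism
$$F/U'\cong\bigoplus_iR_d/(\delta_i)\oplus R_d^{\,r},\qquad \delta_i\neq0,$$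
and the image $(\bar a_1,\bar a_2,\dots;u_1,\dots,u_r)$ of $\tilde w$. Let $D$ be the maximal width of the $\delta_i$ measured in $y=T^d$ ($D=0$ if there are none). Let $W$ be the maximal width of the $u_i$ measured in $T$ ($W=0$ if there are none). Put $b(U')=\max(dp^D,W)$.

**Claim: if $B\ge b(U_B)$, then $\tilde w\in U+\ker\pi\iff\tilde w\in U_B$.** This says that relations later than stage $B$ are irrelevant. The direction $\Leftarrow$ is clear, as $U_B\subseteq U+\ker\pi$. For $\Rightarrow$, put $n=(B+1)!$. If $k\in K$, $k<m$ and $k\notin K_B$, then $s(k)\ge B+1$. So $n\mid n_k$ and $(1-T^{n_k})R\varepsilon_k\subseteq(1-T^n)F$. Therefore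
$$\tilde w\in U+\ker\pi\subseteq U_B+(1-T^n)F. \tag{4}$$
Since $d\le dp^D\le B$, we have $d\mid n$, and $1-T^n=1-y^{n/d}$ lies in $R_d$. By (4), the image of $\tilde w$ in $Q=F/U_B$ lies in $(1-T^n)Q$. We look at the two kinds of coordinates.

*Torsion coordinates.* Up to a unit, $\delta_i$ is a polynomial in $y$ with nonzero constant term and degree at most $D$. So $R_d/(\delta_i)$ is a finite ring with at most $p^D$ elements, in which $y$ is a unit. Hence $y^j\equiv1\pmod{\delta_i}$ for some $1\le j\le p^D$. Since $jd\le dp^D\le B$, we get $jd\mid n$. So $j\mid n/d$ and $\delta_i\mid 1-y^j\mid 1-y^{n/d}=1-T^n$. Thus $1-T^n$ kills all torsion summands, and all $\bar a_i=0$.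

*Free coordinates.* Each $u_i$ lies in $(1-T^n)R_d$. A nonzero multiple of $1-T^n$ has width at least $n\ge B+1>W$, whereas $u_i$ has width at most $W$. So $u_i=0$.

All coordinates vanish, so $\tilde w\in U_B$. This proves the claim.

**Finding such a $B$.** Let $B_0=0$ and $B_{i+1}=\max(B_i,b(U_{B_i}))$, and stop when $K_{B_{i+1}}=K_{B_i}$. The sets $K_{B_i}\subseteq\{0,\dots,m-1\}$ increase, so this happens after at most $m+1$ rounds. At that moment $U_{B_{i+1}}=U_{B_i}$, with the same generators. So $B=B_{i+1}$ satisfies $B\ge b(U_{B_i})=b(U_B)$. Now decide whether $\tilde w\in U_B$ by linear algebra over $R_d$; by the claim, this is the answer. $\square$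

The algorithm on the earlier question, with $d=1$, $w=e_0$, $w_1=(1+T)e_0$, $m=1$: here $U_0=R(1+T)\varepsilon_0$ and $F/U_0\cong\mathbb F_p$, so $D=1$, $W=0$ and $B_1=p$. If $0$ is not listed by stage $p$, we stop and answer no. If $0=\kappa(s)$ with $s\le p$, the relation $1-T^{s!}$ is known and we compute with it. The answer is yes for $s=1$ (as $1-T$ and $1+T$ are coprime), and no for $s\ge2$ (as $s!$ is even, so $1+T$ divides $1-T^{s!}$).

## Two-generator groups with $C$ as a central subgroup

$C$ is not finitely generated as an $R$-module, so $C\rtimes\langle t\rangle$ will not do. We now let $C$ consist of commutators. Suppose $x$ is an element whose conjugates $x_i=t^ixt^{-i}$ commute modulo a central copy of $C$ in the normal subgroup they generate, with $t$ acting on $C$ as $T$. Then $[x_i,x_j]=T^i[x_0,x_{j-i}]$, so everything is determined by the sequence $z_n=[x_0,x_n]\in C$, $n\ge1$. Conversely, any sequence can be realized, as follows.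

Let $z_1,z_2,\dots$ be a sequence in $C$, given by a computable sequence of names, such that the elements $T^iz_n$ ($i\in\mathbb Z$, $n\ge1$) span $C$ over $\mathbb F_p$. Put $z_0=0$ and $z_{-n}=-T^{-n}z_n$ for $n\ge1$. Let $\beta:R\times R\to C$ be the $\mathbb F_p$-bilinear map with
$$\beta(T^i,T^j)=T^iz_{j-i}. \tag{5}$$
For example, $\beta(1+T,T^2)=z_2+Tz_1$.

**$\beta$ is alternating and equivariant.** By (5), $\beta(T^i,T^i)=T^iz_0=0$. For $j>i$ we have $\beta(T^j,T^i)=T^jz_{-(j-i)}=-T^iz_{j-i}=-\beta(T^i,T^j)$. Expanding bilinearly, $\beta(f,f)=0$ and $\beta(g,f)=-\beta(f,g)$ for all $f,g\in R$. Also $\beta(T^{i+1},T^{j+1})=T^{i+1}z_{j-i}$, so $\beta(Tf,Tg)=T\beta(f,g)$.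

**The group $N$.** Let $N=C\times R$ with
$$(c,f)(c',f')=\bigl(c+c'+\tfrac12\beta(f,f'),\,f+f'\bigr),$$
where $\tfrac12\in\mathbb F_p$ exists because $p$ is odd. Associativity follows from bilinearity: both bracketings of three factors give the first coordinate $c+c'+c''+\tfrac12\bigl(\beta(f,f')+\beta(f,f'')+\beta(f',f'')\bigr)$. The identity is $(0,0)$. Since $\beta(f,f)=0$, we have $(c,f)^{-1}=(-c,-f)$ and $(c,f)^n=(nc,nf)$. So $N$ has exponent $p$. Write $[u,v]=uvu^{-1}v^{-1}$. The products $(c,f)(c',f')$ and $(c',f')(c,f)$ differ by $\tfrac12\beta(f,f')-\tfrac12\beta(f',f)=\beta(f,f')$ in the first coordinate, so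
$$[(c,f),(c',f')]=(\beta(f,f'),0). \tag{6}$$
Identify $C$ with the subgroup $C\times0$, which is central because $\beta(0,\cdot)=0$. By (6), $N$ is nilpotent of class at most $2$.

**The group $G$.** By equivariance of $\beta$, the map $\theta(c,f)=(Tc,Tf)$ is an automorphism of $N$; it is bijective because $T$ is invertible. Let $G=N\rtimes\langle t\rangle$ with $t$ of infinite order and $tut^{-1}=\theta(u)$. Let $\tau:G\to\mathbb Z$ be the projection with $\tau(t)=1$ and kernel $N$, and let $\rho:N\to R$ be the homomorphism $(c,f)\mapsto f$, with kernel $C$. Put $x=(0,1)$ and $x_i=t^ixt^{-i}=(0,T^i)$. Since $N$ has derived length at most $2$ and $G/N\cong\mathbb Z$, $G$ has derived length at most $3$.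

**$G=\langle x,t\rangle$.** The subgroup $\langle x,t\rangle$ contains $[x_i,x_{i+n}]=T^iz_n$ for all $i\in\mathbb Z$, $n\ge1$. These generate $C$ as an additive group. Modulo $C$ the elements $x_i$ generate $N/C\cong R$. So $\langle x,t\rangle$ contains $N$ and $t$.

**Computing in $G$.** Represent elements as triples (name, $f$, exponent of $t$). Multiplication is computable from $(u\,t^i)(u'\,t^j)=u\,\theta^i(u')\,t^{i+j}$, and equality is decidable by Lemma 1. A word in $x,t$ converts to a triple by multiplying out. A triple converts to a word by searching through all words until one represents it. So we may compute with triples.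

**$N$ is effectively locally finite.** Let $u_1,\dots,u_r\in N$. All $[u_i,u_j]$ are central with $p$-th power $1$, and $u_i^p=1$. So every product of the $u_i$ can be sorted into the form $u_1^{a_1}\cdots u_r^{a_r}\prod_{i<j}[u_i,u_j]^{b_{ij}}$ with $0\le a_i,b_{ij}<p$. Hence $\langle u_1,\dots,u_r\rangle$ is finite. Inverses are powers, and equality is decidable, so the subgroup can be listed by closing under multiplication.

## Every value in isolation, in every residue class

It remains to choose $z$. The natural first choice is $z_n=e_{n-1}$, which makes each generator of $C$ a commutator once. See what it does to a small subgroup, $H=\langle x,t^2\rangle$. Here $V=H\cap N$ is generated by the $x_{2i}$, $i\in\mathbb Z$. Sorting a product of these as above, it lies in $C$ only if every exponent is divisible by $p$, and then only commutators remain. So $V\cap C$ is spanned by the elements $[x_{2i},x_{2j}]=T^{2i}z_{2j-2i}$, that is,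
$$V\cap C=\bigoplus_{j\ge1}R_2\,e_{2j-1}.$$
This is an infinite direct sum of nonzero modules, so it is not finitely generated over $R_2$, and Lemma 1 does not apply to it. For a general subgroup, $V\cap C$ would be some other infinitely generated submodule, assembled from the values of $z$ along progressions. This is the point where the naive choice leaves us without an algorithm.

The way out is to choose $z$ so wild that such submodules cannot be proper. If $V$ contains any element outside $C$, its commutators should produce all of $C$. The commutators will be sums of several values of $z$ at nearby indices in a window, with coefficients. To extract one prescribed value $c$ cleanly, we want $c$ to appear with only zeros around it, and at an index in a prescribed residue class.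

We also want the values of $z$ to encode $K$, for part (iii). So we let $z$ take exactly the values in
$$S=C\setminus\{e_k:k\notin K\}. \tag{7}$$
(For parts (i) and (ii) one could take $S=C$ below; the proofs use only that $S$ spans $C$, contains $0$ and can be listed.)

**$S$ contains $0$ and spans $C$ over $\mathbb F_p$.** We have $0\in S$ because all $e_k\ne0$. Also $2T^ie_k\in S$ for all $k\in\mathbb N$ and $i\in\mathbb Z$. Otherwise $2T^ie_k=e_j$ with $j\notin K$. Comparing components, which are nonzero on both sides, gives $j=k\notin K$. Then $2T^i=1$ in $R$, so $i=0$ and $2=1$ in $\mathbb F_p$, a contradiction. As $2$ is invertible, the elements $2T^ie_k$ span $C$.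

**$S$ can be listed.** List all names that are not equal to any $e_k$. This is decidable by Lemma 1, because a name in $e_0,\dots,e_{m-1}$ can only equal $e_k$ for $k<m$. Add the names $e_{\kappa(s)}$, $s\ge1$. An element of $S$ is either different from all $e_k$ or equal to $e_k$ with $k\in K$, so exactly the elements of $S$ get names in this list.

**Lemma 2.** There is a computable sequence of names $z_1,z_2,\dots$ with $\{z_n:n\ge1\}=S$ and the following gap property.

(G) For all $d\ge1$, $r\in\mathbb Z$, $L\ge0$, $c\in S$ there is $n>L$ with $n\equiv r\pmod d$, $z_n=c$, and $z_{n+i}=0$ for $0<|i|\le L$.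

*Proof.* Computably list all quadruples $(d_i,r_i,L_i,c_i)$, $i\ge1$, with $d_i\ge1$, $r_i\in\mathbb Z$, $L_i\ge0$ and $c_i$ from the list of $S$. Put $\nu_0=L_0=0$, and let $\nu_i$ be the least integer congruent to $r_i$ modulo $d_i$ with
$$\nu_i>\nu_{i-1}+L_{i-1}+L_i .$$
Set $z_{\nu_i}=c_i$ for $i\ge1$, and $z_n=0$ for all other $n\ge1$. The sequence is computable since the $\nu_i$ increase. For given $(d,r,L,c)=(d_i,r_i,L_i,c_i)$ take $n=\nu_i$. Then $n>L_i$, so all indices $n+j$ with $|j|\le L_i$ are positive. The neighboring special indices satisfy $\nu_{i-1}<\nu_i-L_i$ and $\nu_{i+1}>\nu_i+L_i$. So $z_{n+j}=0$ for $0<|j|\le L_i$. All values lie in $S$, as $0\in S$, and every element of $S$ occurs. $\square$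

**From now on, $G=G(z)$ is the group of the previous section for the sequence $z$ of Lemma 2.** The spanning hypothesis holds because $S$ spans $C$.

## Deciding submonoid membership

We prove (i). Let $M=\{g_1,\dots,g_k\}^*$ and $g\in G$ be given.

**Step 1: if all $\tau(g_i)$ have the same sign, only finitely many products matter.** If all $\tau(g_i)\le0$, replace $g$ and all $g_i$ by their inverses; this preserves the question. So let all $\tau(g_i)\ge0$. The $g_i$ with $\tau(g_i)=0$ lie in $N$ and have finite order, so the submonoid $E$ they generate is a finite subgroup, which can be listed. A product equal to $g$ contains at most $\tau(g)$ factors with $\tau>0$, since each contributes at least $1$. Grouping the other factors between them, $g\in M$ iff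
$$g\in\bigcup_{0\le r\le\tau(g)}E\,h_1E\,h_2E\cdots h_rE,$$
with the $h_j$ ranging over the $g_i$ with $\tau(g_i)>0$. This set is finite and computable (empty if $\tau(g)<0$).

In the remaining steps, $\tau(g_a)>0>\tau(g_b)$ for some $a,b$.

**Step 2: in this case $M$ is a group.** We show $g_i^{-1}\in M$ for each $i$. If $\tau(g_i)\ge0$, put $y=g_i^{|\tau(g_b)|}g_b^{\tau(g_i)}$. If $\tau(g_i)<0$, put $y=g_i^{\tau(g_a)}g_a^{|\tau(g_i)|}$. In both cases $y\in M$ and $\tau(y)=0$, so $y\in N$ and $y^p=1$. The exponent of $g_i$ in $y$ is at least $1$, so $y=g_im$ with $m\in M$. Hence $g_i^{-1}=my^{-1}=my^{p-1}\in M$.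

So we must decide membership in the subgroup $H=\langle g_1,\dots,g_k\rangle$, where $\tau(H)=d\mathbb Z$ with $d\ge1$.

**Step 3: reduction to a subgroup $V$ of $N$.** Run the Euclidean algorithm on the integers $\tau(g_i)$, performing each step on the generators by Nielsen moves $g_i\mapsto g_ig_j^{\pm1}$ (and inversions and swaps). This keeps $H$ and ends with generators $s,u_1,\dots,u_r$ of $H$ with $\tau(s)=d$ and all $u_i\in N$. Let
$$V=\langle s^ju_is^{-j}:\ j\in\mathbb Z,\ 1\le i\le r\rangle\subseteq N .$$
$V$ is normalized by $s$ and contains the $u_i$, so $V\langle s\rangle$ is a subgroup containing all generators, and $H=V\langle s\rangle$. An element $vs^j$ with $v\in V$ has $\tau(vs^j)=jd$, so it lies in $N$ only for $j=0$. Thus $V=H\cap N$. Therefore $g\in H$ iff $d\mid\tau(g)$ and $g\,s^{-\tau(g)/d}\in V$. It remains to decide whether $u\in V$ for a given $u=(c,f)\in N$.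

**Step 4: conjugation by $s$ is multiplication by $T^d$ on $C$ and on $R$.** Write $s=(c_s,f_s)t^d$. Conjugating $(c,f)$ first by $t^d$ and then by $(c_s,f_s)$, and using (6), we get
$$s(c,f)s^{-1}=\bigl(T^dc+\beta(f_s,T^df),\ T^df\bigr).$$
So $\rho(svs^{-1})=T^d\rho(v)$ for $v\in N$, and $scs^{-1}=T^dc$ for $c\in C$. It follows that
$$\rho(V)=\sum_{i=1}^rR_d\,\rho(u_i). \tag{8}$$

**Step 5: the case where all $\rho(u_i)=0$.** Then all $u_i\in C$, and $V$ is the additive group generated by the elements $T^{dj}u_i$, that is, $V=\sum_iR_du_i\subseteq C$. So $(c,f)\in V$ iff $f=0$ and $c\in\sum_iR_du_i$, which is decidable by Lemma 1. (This covers $r=0$.)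

**Step 6: if some $\rho(u_i)\ne0$, then $C\subseteq V$.** Here the gap property is used. Let $v=u_i$ with $\rho(v)=\sum_{a\in I}\varphi_aT^a$, all $\varphi_a\ne0$, $I$ finite and nonempty. Put $a_0=\min I$, $a_1=\max I$, $m_0=a_1-a_0$. For every $j\in\mathbb Z$, by Step 4, (6) and (5), $V$ contains
$$[v,s^jvs^{-j}]=\beta\bigl(\rho(v),T^{dj}\rho(v)\bigr)=\sum_{a,b\in I}\varphi_a\varphi_bT^az_{dj+b-a}=\sum_{m=-m_0}^{m_0}\gamma_mz_{dj+m}, \tag{9}$$
$$\text{where}\quad\gamma_m=\sum_{a,\,a+m\in I}\varphi_a\varphi_{a+m}T^a .$$
The extreme coefficient is a single monomial: $a,a+m_0\in I$ forces $a=a_0$, so $\gamma_{m_0}=\varphi_{a_0}\varphi_{a_1}T^{a_0}$, a unit. For example, if $\rho(v)=1+T$ and $d=1$, then (9) is $Tz_{j-1}+(1+T)z_j+z_{j+1}$, and an isolated value $c=z_{j+1}$ with $z_j=z_{j-1}=0$ yields $c$.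

In general, let $c\in S$. Apply (G) with $L=2m_0$, $r=m_0$ and modulus $d$. There is $n>2m_0$ with $n\equiv m_0\pmod d$, $z_n=c$, and $z_{n+i}=0$ for $0<|i|\le2m_0$. Put $j=(n-m_0)/d$. The indices in (9) are $dj+m=n-(m_0-m)$ with $0\le m_0-m\le2m_0$, so only the term $m=m_0$ survives, and (9) equals $\gamma_{m_0}c=\varphi_{a_0}\varphi_{a_1}T^{a_0}c$. Taking a suitable power in $V$ removes the nonzero scalar, so $T^{a_0}c\in V$. This holds for all $c\in S$, and $S$ spans $C$ over $\mathbb F_p$. Hence $V\supseteq T^{a_0}C=C$.

**Step 7: conclusion in this case.** If $C\subseteq V$, then $(c,f)\in V$ iff $f\in\rho(V)$: if $f=\rho(v)$ with $v\in V$, then $(c,f)v^{-1}\in C\subseteq V$. By (8), the question is whether $f\in\sum_iR_d\rho(u_i)$ inside $R\cong R_d^{\,d}$, which is linear algebra over $R_d$.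

The algorithm distinguishes Step 5 from Steps 6 and 7 by inspecting the $\rho(u_i)$, which are explicit Laurent polynomials. So $\mathsf{SMM}(G)$ is decidable, which proves (i). $\square$

## Undecidability with two powers

We prove (ii). By (i) the word problem of $G$ is decidable, so $\mathsf{KS}(G)$ is r.e. It remains to reduce $K$ to $\mathsf{KS}_2(G)$.

Given $k$, compute a word for $e_k\in C\subseteq G$, and consider instance (1) with $c=e_k$:
$$t^{-1}=t^{\,n}\,(e_kt^{-1}e_k^{-1})^{m},\qquad n,m\ge0 .$$
Here $g=t^{-1}$ and $g_1=t$ are fixed, and $g_2=e_kt^{-1}e_k^{-1}$. The subgroup $\langle C,t\rangle$ of $G$ is $C\rtimes\langle t\rangle$ with $t$ acting as $T$. So (2) applies: the instance is solvable iff $T^{n+1}e_k=e_k$ for some $n\ge0$.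

If $k\in K$, then $T^{n_k}e_k=e_k$, and $n=n_k-1\ge0$, $m=n_k$ is a solution. If $k\notin K$, then $Re_k\cong R$ and $(1-T^{n+1})e_k\ne0$ for all $n\ge0$, so there is no solution. Hence the instance is solvable iff $k\in K$. So $K\le_m\mathsf{KS}_2(G)$ with $g$ and $g_1$ fixed. Since $K$ is many-one complete, (ii) follows. $\square$

## Four fixed elements

We prove (iii). In (ii) the element $g_2$ varied with the input. Now only $g$ varies, and the undecidable question will be whether $e_k$ is a value of $z$.

**The four elements.** Let $y_1=y_3=x^{-1}tx$, $y_2=x^{-2}t^{-1}x^2$, $y_4=t^{-1}$. For $a,b,c,e\ge0$, cancelling between the blocks gives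
$$y_1^ay_2^by_3^cy_4^e=x^{-1}t^a\,x^{-1}t^{-b}\,x\,t^c\,x\,t^{-e}. \tag{10}$$

**If (10) equals $e_k$, then $a=b=c=e$.** Applying $\tau$ gives
$$a-b+c-e=0. \tag{11}$$
The four letters $x^{\pm1}$ in (10) stand after total $t$-exponents $0$, $a$, $a-b$, $a-b+c$. So the $R$-component of (10) is $-1-T^a+T^{a-b}+T^{a-b+c}$. That of $e_k$ is $0$. Hence
$$1+T^a=T^{a-b}+T^{a-b+c}\quad\text{in }\mathbb F_p[T,T^{-1}],$$
and $p$ is odd.

*If $a=0$:* the left side is the constant $2\ne0$, so the two exponents on the right must both be $0$. This gives $b=0$ and $c=0$, and (11) gives $e=0$.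

*If $a>0$:* the left side has two distinct monomials, so $\{0,a\}=\{a-b,\,a-b+c\}$. The alternative $a-b=a$, $a-b+c=0$ would give $c=-a<0$, which is impossible. So $a-b=0$ and $a-b+c=a$, that is, $b=c=a$, and (11) gives $e=a$.

**The value of the product.** For $a=b=c=e$, the element (10) is
$$x^{-1}\,(t^ax^{-1}t^{-a})\,x\,(t^axt^{-a})=x^{-1}x_a^{-1}x\,x_a=[x^{-1},x_a^{-1}]=\beta(-1,-T^a)=z_a .$$

**The reduction.** So $e_k\in y_1^*y_2^*y_3^*y_4^*$ iff $z_a=e_k$ for some $a\ge0$. Since $z_0=0\ne e_k$ and $\{z_n:n\ge1\}=S$, this holds iff $e_k\in S$. By (7), this holds iff $k\in K$: if $k\notin K$, then $e_k$ is excluded; if $k\in K$, then $e_k\ne e_j$ for all $j\notin K$, because these are nonzero elements of different summands. The map $k\mapsto e_k$ is thus a many-one reduction from $K$ to membership in the fixed set $y_1^*y_2^*y_3^*y_4^*$. This membership problem is r.e. because the word problem is decidable, so it is $\Sigma^0_1$-complete. This proves (iii) and completes the proof of the theorem. $\blacksquare$
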